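\title{Principal minors of $4\times4$ Hermitian matrices and the determinantal conjecture of de Oliveira and Marcus}

\begin{abstract}
The determinantal conjecture of de Oliveira and Marcus asserts that the determinant of a sum of two normal matrices with eigenvalues $a_i$ and $b_i$ lies in the convex hull of the products $\prod_i(a_i+b_{\sigma(i)})$. We prove it for $4\times4$ matrices when one summand is Hermitian, and more generally when the eigenvalues of one summand lie on a line or a circle. The result follows from a stronger statement: the vector of all $16$ principal minors of a $4\times4$ Hermitian matrix is a convex combination of the corresponding vectors of the diagonal matrices with the same spectrum. The vector of all squared minors of a $4\times4$ unitary matrix need not lie in the convex hull of its values at permutation matrices; the proof replaces the linear inequality that fails by a nonlinear one, obtained from the CS decomposition.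
\end{abstract}

\section{Introduction}

Let $X,Y\in M_n(\mathbb C)$ be normal matrices with eigenvalues $a_1,\dots,a_n$ and $b_1,\dots,b_n$, counted with multiplicity. If $X$ and $Y$ commute, they are diagonal in a common orthonormal basis, and $\det(X+Y)=\prod_i(a_i+b_{\sigma(i)})$ for some permutation $\sigma$. If only the two spectra are known, then $Y$ may be replaced by $UYU^*$ with $U$ unitary, and $\det(X+UYU^*)$ sweeps out a compact connected subset of the plane that contains all $n!$ such products. The determinantal conjecture of de Oliveira and Marcus asserts that the commuting configurations are extremal for this set: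
\begin{equation}\label{eq:omc}
\det(X+Y)\in\operatorname{conv}\Big\{\prod_{i=1}^n\big(a_i+b_{\sigma(i)}\big):\sigma\in S_n\Big\},
\end{equation}
where $S_n$ is the symmetric group and $\operatorname{conv}$ is the convex hull in $\mathbb C$. The special case $n=4$, $X$ Hermitian, $Y$ normal is posed as an open problem in \cite{LA}. We prove \eqref{eq:omc} in this case.

\begin{theorem}\label{thm:main}
If $X\in M_4(\mathbb C)$ is Hermitian with eigenvalues $a_1,\dots,a_4$ and $Y\in M_4(\mathbb C)$ is normal with eigenvalues $b_1,\dots,b_4$, then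
\[
\det(X+Y)\in\operatorname{conv}\Big\{\prod_{i=1}^4\big(a_i+b_{\sigma(i)}\big):\sigma\in S_4\Big\}.
\]
\end{theorem}

The matrix $Y$ can be removed from the problem altogether. Put $[n]=\{1,\dots,n\}$. For $I,J\subseteq[n]$ let $A[I,J]$ be the submatrix of $A$ with rows $I$ and columns $J$, let $A[J]=A[J,J]$, and let $\det A[\emptyset]=1$.

\begin{theorem}\label{thm:minors}
Let $X\in M_4(\mathbb C)$ be Hermitian with eigenvalues $a_1,\dots,a_4$. There are weights $\omega_\sigma\ge0$ with $\sum_{\sigma\in S_4}\omega_\sigma=1$ such that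
\[
\det X[J]=\sum_{\sigma\in S_4}\omega_\sigma\prod_{j\in J}a_{\sigma(j)}\qquad\text{for all }J\subseteq[4]\text{ simultaneously.}
\]
\end{theorem}

\begin{theorem}\label{thm:circle}
The conclusion of Theorem~\ref{thm:main} holds whenever $X,Y\in M_4(\mathbb C)$ are normal and the eigenvalues of $X$ lie on a line or a circle in $\mathbb C$; for example, whenever $X$ is unitary.
\end{theorem}

For $n\le3$ the analog of Theorem~\ref{thm:minors} has a short proof, given in Section~\ref{sec:small}: the squared moduli of all minors of a unitary matrix are, simultaneously, a convex combination of their values at permutation matrices. For $n=4$ this is no longer true.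

\begin{proposition}\label{prop:limit}
For $4\times4$ unitary $V$, the vector $\big(|\det V[I,J]|^2\big)_{|I|=|J|}$ need not lie in the convex hull of its values at permutation matrices, even if $V$ is real orthogonal.
\end{proposition}

Thus \eqref{eq:omc} for all normal pairs of order $4$ cannot be proved by placing the full vector of squared minors in the hull, and the proof of Theorem~\ref{thm:minors} has to use that the $a_i$ are real. It runs as follows. By separation, the theorem says that certain affine functions $f$ of the squared minors are nonnegative on the unitary group as soon as they are nonnegative at the $24$ permutation matrices. In the coordinates of Section~\ref{sec:coord}, these functions depend on a $3\times3$ matrix $L$ and on four positive numbers $p_{ij}$, and the reality of the spectrum enters as the relation $p_{11}p_{22}=p_{12}p_{21}$ (Section~\ref{sec:func}). Two classes of such functions can be handled directly (Section~\ref{sec:two}): one by Birkhoff's theorem, the other by a nonlinear inequality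 between six squared minors, proved in Section~\ref{sec:key}, which repairs the linear inequality that fails in Proposition~\ref{prop:limit}. Section~\ref{sec:irr} shows that subtracting nonnegative multiples of the functions $|V_{ij}|^2$ brings every $f$ into one of the two classes.

\section{From determinants to squared minors}\label{sec:small}

\subsection{Textbook facts}

For a square matrix $V$ and $|I|=|J|$ put $\Delta_{I,J}(V)=|\det V[I,J]|^2$; we abbreviate $\Delta_{\{1,2\},\{1,3\}}$ to $\Delta_{12,13}$. Put $a_I=\prod_{i\in I}a_i$, and let $I^c$ be the complement of $I$. For $\sigma\in S_n$ let $\Pi_\sigma$ be the permutation matrix with entries $1$ in the positions $(i,\sigma(i))$. Then $\Delta_{I,J}(\Pi_\sigma)$ is $1$ if $J=\sigma(I)$ and $0$ otherwise, and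
\begin{equation}\label{eq:permact}
\Delta_{I,J}(\Pi_\sigma V)=\Delta_{\sigma(I),J}(V),\qquad \Delta_{I,J}(V\Pi_\sigma)=\Delta_{I,\sigma^{-1}(J)}(V).
\end{equation}
We use three standard results.

\emph{Cauchy--Binet formula:} $\det(AB)[I,J]=\sum_{|K|=|I|}\det A[I,K]\det B[K,J]$. For a normal matrix $X=V^*\operatorname{diag}(a)V$ with $V$ unitary it gives
\begin{equation}\label{eq:cb}
\det X[J]=\sum_{|I|=|J|}a_I\,\Delta_{I,J}(V),
\end{equation}
and applied to $VV^*=V^*V=\mathbf 1$ it gives $\sum_J\Delta_{I,J}(V)=1$ for each $I$ and $\sum_I\Delta_{I,J}(V)=1$ for each $J$.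

\emph{Jacobi's identity:} $\det A^{-1}[J^c,I^c]=\pm\det A[I,J]/\det A$. For unitary $V$ it gives $\Delta_{I,J}(V)=\Delta_{I^c,J^c}(V)$.

\emph{Birkhoff's theorem:} a matrix with nonnegative entries and all row and column sums equal to $1$ (a doubly stochastic matrix) is a convex combination of permutation matrices.

\subsection{Theorem~\ref{thm:minors} implies Theorems~\ref{thm:main} and~\ref{thm:circle}}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:minors}]
Write $Y=U\operatorname{diag}(b)U^*$ with $U$ unitary. Then $X'=U^*XU$ is Hermitian with the same eigenvalues as $X$. Expanding by multilinearity in the columns and applying Theorem~\ref{thm:minors} to $X'$, we get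
\[
\det(X+Y)=\det(X'+\operatorname{diag}b)=\sum_J\det X'[J]\prod_{j\notin J}b_j=\sum_\sigma\omega_\sigma\prod_j\big(a_{\sigma(j)}+b_j\big),
\]
and $\prod_j(a_{\sigma(j)}+b_j)=\prod_i(a_i+b_{\sigma^{-1}(i)})$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:circle} from Theorem~\ref{thm:main}]
In both cases we find a pair covered by an earlier case whose determinant and whose $24$ products differ from those of $(X,Y)$ by one common nonzero factor; multiplication by a complex number preserves convex combinations.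

\emph{Line.} Here $X=\alpha X_0+\beta\mathbf 1$ with $X_0$ Hermitian and $\alpha\ne0$. Apply Theorem~\ref{thm:main} to $X_0$ and $\alpha^{-1}(Y+\beta\mathbf 1)$, whose sum is $\alpha^{-1}(X+Y)$; the common factor is $\alpha^{-4}$.

\emph{Circle.} Let $c$ be the center of the circle, and choose a point $z_0$ on it that is not an eigenvalue of $X$ or of $-Y$. If $z\neq z_0$ is on the circle, then $|(z-z_0)-(c-z_0)|=|c-z_0|$, that is, $2\operatorname{Re}\frac{c-z_0}{z-z_0}=1$; so the numbers $(z-z_0)^{-1}$ lie on a line. Hence $X_1=(X-z_0\mathbf 1)^{-1}$ is normal with eigenvalues on a line, $Y_1=(Y+z_0\mathbf 1)^{-1}$ is normal, and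
\[
X_1+Y_1=X_1(X+Y)Y_1,\qquad \frac1{a_i-z_0}+\frac1{b_j+z_0}=\frac{a_i+b_j}{(a_i-z_0)(b_j+z_0)}.
\]
The common factor is $\det X_1\det Y_1$.
\end{proof}

\subsection{Orders up to three, and what fails in order four}

Suppose that $\Delta_{I,J}(V)=\sum_\sigma\omega_\sigma\Delta_{I,J}(\Pi_\sigma)$ for all $I,J$, with convex weights $\omega_\sigma$. Then \eqref{eq:cb} gives $\det X[J]=\sum_\sigma\omega_\sigma a_{\sigma^{-1}(J)}$ for all $J$, which is the conclusion of Theorem~\ref{thm:minors} after renaming $\sigma^{-1}$ as $\sigma$, and this for arbitrary complex $a_i$. For $n\le3$ such weights always exist. Indeed, $(|V_{ij}|^2)$ is doubly stochastic, so Birkhoff's theorem supplies weights that work for $|I|=1$; by Jacobi's identity the same weights work for $|I|=n-1$; and the cases $|I|=0,n$ are trivial. So \eqref{eq:omc} holds for $n\le3$. For $n=4$ the $2\times2$ minors are not reached by this argument, and they are where it breaks down.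

\begin{proof}[Proof of Proposition~\ref{prop:limit}]
The linear inequality
\begin{equation}\label{eq:false}
\Delta_{14,34}\le\Delta_{12,13}+\Delta_{13,14}+\Delta_{12,14}+\Delta_{12,23}
\end{equation}
holds at every permutation matrix $\Pi_\sigma$. To see this, let the left side be $1$, so $\sigma(\{1,4\})=\{3,4\}$ and $\sigma(\{2,3\})=\{1,2\}$. Then $\sigma(\{1,2\})$ is one of $\{1,3\}$, $\{1,4\}$, $\{2,3\}$, $\{2,4\}$. In the first three cases a term $\Delta_{12,J}$ on the right is $1$. In the last case $\sigma(1)=4$, $\sigma(2)=2$, $\sigma(3)=1$, and $\Delta_{13,14}=1$.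

Now let $w^2+x^2+y^2+z^2=1$ with real $w,x,y,z$, and let
\[
V_0=\begin{pmatrix}z&-w&y&x\\ y&x&-z&w\\ -x&y&w&z\\ w&z&x&-y\end{pmatrix}.
\]
The rows are unit vectors, and in the inner product of two distinct rows the four terms cancel in pairs, so $V_0$ is orthogonal. Its squared minors are
\begin{gather*}
\Delta_{12,13}=(y^2+z^2)^2,\quad \Delta_{13,14}=(x^2+z^2)^2,\quad\Delta_{12,14}=\Delta_{12,23}=(wz-xy)^2,\\
\Delta_{14,34}=(x^2+y^2)^2,\quad\Delta_{14,12}=(w^2+z^2)^2 .
\end{gather*}
The right side of \eqref{eq:false} minus the left side is $2z^2(w^2+x^2+y^2+z^2)-4wxyz=2z(z-2wxy)$, which is negative when $0<z<2wxy$. For $(w,x,y,z)=(2,3,3,1)/\sqrt{23}$ we have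
\begin{equation}\label{eq:values}
529\,\big(\Delta_{12,13},\Delta_{13,14},\Delta_{12,14},\Delta_{12,23},\Delta_{14,34},\Delta_{14,12}\big)=(100,100,49,49,324,25),
\end{equation}
and \eqref{eq:false} would read $324\le298$.
\end{proof}

\section{Coordinates for the squared minors}\label{sec:coord}

From now on $n=4$ and $V$ is unitary. The six two-element subsets of $[4]$ form three complementary pairs $\{I_k,I_k^c\}$ with
\[
I_1=\{1,2\},\qquad I_2=\{1,3\},\qquad I_3=\{1,4\}.
\]
By Jacobi's identity the $36$ squared $2\times2$ minors reduce to $18$ numbers,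
\[
P_{kl}=\Delta_{I_k,I_l}=\Delta_{I_k^c,I_l^c},\qquad Q_{kl}=\Delta_{I_k,I_l^c}=\Delta_{I_k^c,I_l}\qquad(k,l\in[3]).
\]
Put $T=P+Q$ and $D=P-Q$. Then $|D_{kl}|\le T_{kl}$, and $T$ is a doubly stochastic $3\times3$ matrix, because $\sum_lT_{kl}=\sum_{|J|=2}\Delta_{I_k,J}=1$ and $\sum_kT_{kl}=\sum_{|I|=2}\Delta_{I,I_l}=1$. The matrix $T$ records how the three pairs are mixed; $D$ records the orientation inside the pairs.

Let $v_i(k)=1$ if $i\in I_k$ and $v_i(k)=-1$ otherwise:
\[
v_1=(1,1,1),\quad v_2=(1,-1,-1),\quad v_3=(-1,1,-1),\quad v_4=(-1,-1,1).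
\]
The set $\mathcal T=\{v_1,\dots,v_4\}=\{s\in\{\pm1\}^3:s_1s_2s_3=1\}$ is the vertex set of a regular tetrahedron inscribed in the cube $[-1,1]^3$, and it is a group under entrywise multiplication. Two distinct elements of $\mathcal T$ agree in exactly one coordinate, so $v_i\cdot v_{i'}=4\delta_{ii'}-1$; also $\sum_iv_i=0$, and $\mathcal T$ spans $\mathbb R^3$. The first lemma shows that the pair $(T,D)$ determines the remaining squared minors as well.

\begin{lemma}\label{lem:entries}
For unitary $V\in M_4(\mathbb C)$,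
\[
|V_{ij}|^2=\tfrac14\Big(1+\sum_{k,l}v_i(k)D_{kl}v_j(l)\Big).
\]
\end{lemma}

\begin{proof}
If $x,y$ are orthonormal rows, then $\sum_l|x_jy_l-x_ly_j|^2=|x_j|^2+|y_j|^2$, since the cross term contains the factor $\sum_l\overline{x_l}\,y_l=0$. Apply this to the two rows of $V$ indexed by $I_k$. For each $l$ exactly one of $I_l,I_l^c$ contains $j$, namely $I_l$ if $v_j(l)=1$, and the corresponding squared minor is $\frac12(T_{kl}+D_{kl}v_j(l))$. Hence
\[
\sum_{i\in I_k}|V_{ij}|^2=\sum_{J\ni j,\ |J|=2}\Delta_{I_k,J}=\tfrac12\big(1+(Dv_j)_k\big).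
\]
The left side equals $\frac12\sum_{i'}(1+v_{i'}(k))|V_{i'j}|^2=\frac12\big(1+\sum_{i'}v_{i'}(k)|V_{i'j}|^2\big)$. Therefore $Dv_j=\sum_{i'}|V_{i'j}|^2v_{i'}$, and the inner product with $v_i$ is $4|V_{ij}|^2-1$.
\end{proof}

A permutation $\sigma\in S_4$ permutes the three pairs: there are $g\in S_3$ and signs $s_k$ with $\sigma(I_k)=I_{g(k)}$ if $s_k=1$ and $\sigma(I_k)=I_{g(k)}^c$ if $s_k=-1$. So $T(\Pi_\sigma)$ is the permutation matrix of $g$, and $D(\Pi_\sigma)$ is the signed permutation matrix with entries $s_k$ in the positions $(k,g(k))$.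

\begin{lemma}\label{lem:perm}
The map $\sigma\mapsto(g,s)$ is a bijection $S_4\to S_3\times\mathcal T$, and $\sigma(i)=j$ if and only if $s_k=v_i(k)v_j(g(k))$ for all $k$.
\end{lemma}

\begin{proof}
The definition of $g$ and $s$ says $s_kv_i(k)=v_{\sigma(i)}(g(k))$ for all $i,k$. The product over $k$ gives $s_1s_2s_3=1$. By Lemma~\ref{lem:entries}, $D(\Pi_\sigma)$ determines $\sigma$, so the map is injective, and both sets have $24$ elements. Finally, $s_k=v_i(k)v_j(g(k))$ for all $k$ is equivalent to $v_{\sigma(i)}=v_j$.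
\end{proof}

For $s\in\mathcal T$ let $\sigma_s$ be the permutation with data $(\mathrm{id},s)$, so that $T(\Pi_{\sigma_s})=\mathbf 1$ and $D(\Pi_{\sigma_s})=\operatorname{diag}(s)$. The identity and the three double transpositions preserve each pair $\{I_k,I_k^c\}$, so these four permutations form the Klein four-group $\mathcal K=\{\sigma_s:s\in\mathcal T\}$; each of them is its own inverse.

\section{The functionals}\label{sec:func}

\subsection{Separation}

The vectors in Theorem~\ref{thm:minors} lie in $\mathbb R^{16}$, and a point outside the convex hull of finitely many points is strictly separated from them by a linear functional. By \eqref{eq:cb}, Theorem~\ref{thm:minors} is therefore equivalent to the following: for all real $a_i$ and all real $t_J$ $(J\subseteq[4])$, the function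
\[
\varphi(V)=\sum_{|I|=|J|}a_It_J\,\Delta_{I,J}(V)
\]
satisfies $\varphi(V)\le\max_\sigma\varphi(\Pi_\sigma)$ for all unitary $V$. Put
\[
\alpha_k=a_{I_k}+a_{I_k^c},\qquad\beta_l=\tfrac12\big(t_{I_l}+t_{I_l^c}\big).
\]
For fixed $V$ both sides of the inequality are continuous in $(a,t)$, so we may assume that the $a_i$ are distinct and that the $\beta_l$ are distinct.

The terms of $\varphi$ with $|I|=0,4$ are constant. The terms with $|I|=1,3$ are linear in the numbers $|V_{ij}|^2$, by Jacobi's identity, hence affine in $D$, by Lemma~\ref{lem:entries}. With $P=\frac12(T+D)$ and $Q=\frac12(T-D)$, the terms with $|I|=2$ give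
\[
\sum_{k,l}\alpha_k\beta_lT_{kl}+\tfrac12\sum_{k,l}\big(a_{I_k}-a_{I_k^c}\big)\big(t_{I_l}-t_{I_l^c}\big)D_{kl}.
\]
We shall use nothing about the coefficients of $D$. The coefficients of $T$ form the real rank-one matrix $(\alpha_k\beta_l)$, and this is the only place where we use that $X$ is Hermitian: for complex $a_i$ one must separate in $\mathbb C^{16}$, and the coefficient of $T_{kl}$ becomes $\operatorname{Re}(\alpha_k\beta_l)$ with complex $\alpha_k,\beta_l$.

Number the eigenvalues so that $a_1>a_2>a_3>a_4$. Then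
\[
\alpha_1-\alpha_2=(a_1-a_4)(a_2-a_3)>0,\qquad\alpha_2-\alpha_3=(a_1-a_2)(a_3-a_4)>0.
\]
Replacing $V$ by $V\Pi_\rho$ and relabeling $t$ accordingly permutes the $\beta_l$, and by Lemma~\ref{lem:perm} every permutation of the three pairs arises in this way; so we may assume $\beta_1>\beta_2>\beta_3$. Put
\[
p_{ij}=(\alpha_i-\alpha_{i+1})(\beta_j-\beta_{j+1})\qquad(i,j\in\{1,2\}).
\]
Then $p_{ij}>0$ and $p_{11}p_{22}=p_{12}p_{21}$. Write $\alpha_k$ as $\alpha_3$, plus $\alpha_2-\alpha_3$ if $k\le2$, plus $\alpha_1-\alpha_2$ if $k=1$, and write $\beta_l$ in the same way. In $\sum\alpha_k\beta_lT_{kl}$ the terms that contain $\alpha_3$ or $\beta_3$ as a factor involve only row and column sums of $T$ and are constant. The others are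
\[
p_{11}T_{11}+p_{12}(T_{11}+T_{12})+p_{21}(T_{11}+T_{21})+p_{22}(T_{11}+T_{12}+T_{21}+T_{22}),
\]
and the three brackets equal $1-T_{13}$, $1-T_{31}$ and $2-T_{13}-T_{23}=1+T_{33}$. Hence $\sum\alpha_k\beta_lT_{kl}=\text{const}-\tau_p(T)$, where
\begin{equation}\label{eq:tau}
\tau_p(T)=p_{11}(1-T_{11})+p_{22}(1-T_{33})+p_{21}T_{31}+p_{12}T_{13}.
\end{equation}

\begin{definition}
For $p=(p_{ij})$ with all $p_{ij}>0$, for $\kappa\in\mathbb R$ and $L\in\mathbb R^{3\times3}$, let
\[
f_{p,\kappa,L}(V)=\kappa+\tau_p(T)-\sum_{k,l}L_{kl}D_{kl}.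
\]
We call $f_{p,\kappa,L}$ \emph{admissible} if $f_{p,\kappa,L}(\Pi_\sigma)\ge0$ for all $\sigma\in S_4$.
\end{definition}

We have shown that $\max_\sigma\varphi(\Pi_\sigma)-\varphi(V)=f_{p,\kappa,L}(V)$ for suitable $\kappa$ and $L$, and this function is admissible by construction. Theorem~\ref{thm:minors} thus follows from the next proposition, whose proof occupies the rest of the paper.

\begin{proposition}\label{prop:M}
If $f_{p,\kappa,L}$ is admissible and $p_{11}p_{22}=p_{12}p_{21}$, then $f_{p,\kappa,L}(V)\ge0$ for all unitary $V\in M_4(\mathbb C)$.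
\end{proposition}

\subsection{Transversals}

Each $g\in S_3$ selects a \emph{transversal} of $L$, the triple of entries $L_{k,g(k)}$, and a \emph{bound}, the value of $\kappa+\tau_p$ at the permutation matrix of $g$. By \eqref{eq:tau} they are as follows.
\begin{center}
\begin{tabular}{c|c|l}
transversal & entries, in this order & bound\\ \hline
$E$ & $L_{11},L_{22},L_{33}$ & $m_E=\kappa$\\
$A$ & $L_{11},L_{23},L_{32}$ & $m_A=\kappa+p_{22}$\\
$B$ & $L_{33},L_{12},L_{21}$ & $m_B=\kappa+p_{11}$\\
$C$ & $L_{22},L_{13},L_{31}$ & $m_C=\kappa+p_{11}+p_{22}+p_{12}+p_{21}$\\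
$G$ & $L_{12},L_{23},L_{31}$ & $m_G=\kappa+p_{11}+p_{22}+p_{21}$\\
$H$ & $L_{21},L_{32},L_{13}$ & $m_H=\kappa+p_{11}+p_{22}+p_{12}$
\end{tabular}
\end{center}
Every entry of $L$ lies in exactly one of $E,G,H$ and in exactly one of $A,B,C$. The bounds satisfy
\begin{gather}
m_E<m_A,\,m_B<m_G,\,m_H<m_C,\label{eq:order}\\
m_E+m_G+m_H=m_A+m_B+m_C.\label{eq:balance}
\end{gather}
For a transversal $R$ and $s\in\mathcal T$ let $R^s=s\cdot R$ be the signed sum of its entries in the order of the table; we write $s$ as a string of signs, as in $A^{+--}=L_{11}-L_{23}-L_{32}$. Since $\mathcal T$ is invariant under permutations of the coordinates, Lemma~\ref{lem:perm} shows that the $24$ values $f(\Pi_\sigma)$ are the numbers $m_R-R^s$. With $h(w)=\max_{s\in\mathcal T}s\cdot w$ for $w\in\mathbb R^3$,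
\begin{equation}\label{eq:adm}
f\text{ is admissible}\iff h(R)\le m_R\text{ for all six transversals }R.
\end{equation}
Two properties of $h$ will be used:
\begin{itemize}
\item[(h1)] $h(w)\ge|w_k|$ for each $k$;
\item[(h2)] $h(w)=\|w\|_1$ if $w_1w_2w_3\ge0$, and $h(w)=\|w\|_1-2\min_k|w_k|$ if $w_1w_2w_3<0$.
\end{itemize}
For (h1), the two elements of $\mathcal T$ with a prescribed $k$th coordinate are opposite in the other coordinates; average over them. For (h2), if $w_1w_2w_3\ge0$ some $s\in\mathcal T$ matches the signs of $w$; otherwise every $s\in\mathcal T$ mismatches one or three signs, and the cheapest choice is to mismatch the entry of least modulus. By (h1), for admissible $f$,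
\begin{equation}\label{eq:entry}
|L_{kl}|\le m_R\text{ for both transversals }R\text{ containing }L_{kl};\qquad\text{in particular }\kappa\ge0.
\end{equation}

\subsection{Symmetries}\label{sec:sym}

For $s,s'\in\mathcal T$ let $sLs'$ be the matrix with entries $s_kL_{kl}s'_l$, and let $Ls'=v_1Ls'$. Each of the following maps $\Psi$ of the unitary group permutes the permutation matrices and satisfies $f_{p,\kappa,L}\circ\Psi=f_{p',\kappa,L'}$. So it preserves admissibility and nonnegativity on the unitary group; the lists below show that it also preserves the relation $p_{11}p_{22}=p_{12}p_{21}$.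

\begin{itemize}
\item[(S1)] \emph{Sign change:} $\Psi(V)=\Pi_{\sigma_s}V\,\Pi_{\sigma_{s'}}$. By \eqref{eq:permact}, $P_{kl}$ and $Q_{kl}$ are exchanged if $s_ks'_l=-1$ and fixed otherwise. So $p'=p$ and $L'=sLs'$. The bounds and the $\ell_1$ norms of the transversals are unchanged. The case $s'=s$, which we call \emph{conjugation}, leaves the diagonal of $L$ unchanged.
\item[(S2)] \emph{Transposition:} $\Psi(V)=V^{\mathsf T}$. Then $P,Q$ are transposed, $L'=L^{\mathsf T}$, and $p_{12},p_{21}$ are exchanged. The transversals $G,H$ are exchanged together with their bounds, entry by entry in the order of the table; in $A,B,C$ the last two entries are exchanged; $E$ is fixed.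
\item[(S3)] \emph{Reversal:} $\Psi(V)=\Pi_\rho V\Pi_\rho$ with $\rho=(2\,4)$, which maps $I_k$ to $I_{4-k}$. Then $L'_{kl}=L_{4-k,4-l}$, and $p_{11},p_{22}$ as well as $p_{12},p_{21}$ are exchanged. The transversals $A,B$ are exchanged together with their bounds, first entry with first entry; $G,H$ are exchanged together with their bounds; $E$ and $C$ keep their entries, and $C$ keeps its first entry.
\end{itemize}

\section{Two classes of functionals}\label{sec:two}

\subsection{The cube and the tetrahedron}

All we know so far about a unitary $V$ is that $T$ is doubly stochastic and $|D|\le T$ entrywise. These constraints are also met by the $48$ pairs in which $T$ is a permutation matrix and $D$ carries arbitrary signs, while only the $24$ pairs with signs in $\mathcal T$ come from permutations of $[4]$. Nonnegativity at all $48$ pairs means $\|R\|_1\le m_R$ for all six transversals; we then say that $f$ satisfies the \emph{$\ell_1$ bounds}.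

\begin{lemma}\label{lem:l1}
If $f=f_{p,\kappa,L}$ satisfies the $\ell_1$ bounds, then $f(V)\ge0$ for all unitary $V$.
\end{lemma}

\begin{proof}
We have $f(V)\ge\kappa+\tau_p(T)-\sum|L_{kl}|T_{kl}$. The right side is affine in $T$ and equals $m_R-\|R\|_1\ge0$ at the six permutation matrices, so it is nonnegative by Birkhoff's theorem.
\end{proof}

The difficulty is the gap between $h$ and $\|\cdot\|_1$. The following example shows what has to be proved in this gap and how the rank-one relation enters.

\begin{example}\label{ex:model}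
Let $p_{11}=p_{22}=1$, let $p_{12},p_{21}>0$ be arbitrary, let $\kappa=0$ and
\[
L=\begin{pmatrix}0&-1&\pm p_{12}\\0&0&-1\\-(2+p_{21})&0&0\end{pmatrix}.
\]
By (h2), $h(E)=0$, $h(A)=h(B)=1$, $h(C)=2+p_{12}+p_{21}$, $h(H)=p_{12}$ and $h(G)=(4+p_{21})-2$. So $f$ is admissible, but $\|G\|_1=m_G+2$. Substituting $1-T_{11}=T_{12}+T_{13}$ and $1-T_{33}=T_{13}+T_{23}$ in \eqref{eq:tau} and using $T+D=2P$, $T-D=2Q$, we get
\[
\tfrac12f=\big[P_{12}+P_{23}+P_{13}+Q_{13}+P_{31}-Q_{31}\big]+p_{21}P_{31}+p_{12}\nu,
\]
where $\nu=Q_{13}$ for the upper sign and $\nu=P_{13}$ for the lower sign. Without the term $P_{31}=\Delta_{14,12}$, the bracket is the right side minus the left side of \eqref{eq:false}. At the matrix $V_0$ of \eqref{eq:values} we get $\frac{529}2f=-1+25p_{21}+49p_{12}$, which is negative for $p_{12}=p_{21}=\frac1{100}$. So Proposition~\ref{prop:M} is false without a lower bound on $p_{12}p_{21}$. If $p_{12}p_{21}=1$, the infimum of $p_{21}P_{31}+p_{12}\nu$ over $p_{21}>0$ is $2\sqrt{P_{31}\nu}$. For this family, Proposition~\ref{prop:M}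 is therefore exactly the following inequality.
\end{example}

\begin{proposition}\label{prop:key}
For every unitary $V\in M_4(\mathbb C)$,
\[
Q_{31}\le P_{12}+P_{23}+P_{13}+Q_{13}+P_{31}+2\sqrt{P_{31}\min(P_{13},Q_{13})}.
\]
\end{proposition}

We prove this in Section~\ref{sec:key}. By \eqref{eq:values}, the square root cannot be dropped: without it the inequality would read $324\le323$ at $V_0$.

\subsection{Functionals with zero diagonal}

Proposition~\ref{prop:key} settles not only Example~\ref{ex:model} but the whole class to which it belongs.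

\begin{lemma}\label{lem:zero}
Let $f=f_{p,\kappa,L}$ be admissible with $p_{11}p_{22}=p_{12}p_{21}$, $\kappa=0$ and $L_{11}=L_{22}=L_{33}=0$. Then $f(V)\ge0$ for all unitary $V$.
\end{lemma}

\begin{proof}
The transversal $E$ is zero, and $A,B,C$ contain a zero, so by (h2)
\begin{equation}\label{eq:ABC}
|L_{12}|+|L_{21}|\le p_{11},\qquad|L_{23}|+|L_{32}|\le p_{22},\qquad|L_{13}|+|L_{31}|\le m_C.
\end{equation}
If $G$ and $H$ also satisfy the $\ell_1$ bound, Lemma~\ref{lem:l1} applies. Otherwise, by (S2), we may assume that $G$ does not. Put $\lambda_1=|L_{12}|$, $\lambda_2=|L_{23}|$, $\lambda_3=|L_{31}|$ and $2\varepsilon=\lambda_1+\lambda_2+\lambda_3-m_G>0$. Since $h(G)\le m_G<\|G\|_1$, property (h2) gives $L_{12}L_{23}L_{31}<0$ and $\varepsilon\le\min_i\lambda_i$. The three entries lie in different rows and their product is negative, so a sign change (S1) of the rows by an element of $\mathcal T$ makes all three negative; the diagonal stays zero.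

We rewrite $\tau_p$ so that each $D_{kl}$ can be paired with $T_{kl}$. Comparing row sums with column sums in $T$ gives
\[
T_{12}-T_{21}=T_{23}-T_{32}=T_{31}-T_{13}=:\delta .
\]
With $1-T_{11}=T_{21}+T_{31}$, $1-T_{33}=T_{31}+T_{32}$ and $m_C=m_G+p_{12}$, formula \eqref{eq:tau} becomes $\tau_p=p_{11}T_{21}+p_{22}T_{32}+m_CT_{13}+m_G\delta$. Split $m_G=\lambda_1+\lambda_2+(\lambda_3-2\varepsilon)$ and use one expression for $\delta$ with each part:
\begin{multline*}
\tau_p=\lambda_1T_{12}+\lambda_2T_{23}+(\lambda_3-2\varepsilon)T_{31}\\+(p_{11}-\lambda_1)T_{21}+(p_{22}-\lambda_2)T_{32}+(m_C-\lambda_3+2\varepsilon)T_{13}.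
\end{multline*}
Put $\gamma=\lambda_3-2\varepsilon$ and $\gamma'=m_C-\lambda_3$. Then
\begin{align*}
f={}&2\lambda_1P_{12}+2\lambda_2P_{23}+2\gamma P_{31}+2\varepsilon(T_{13}+D_{31})\\
&+\big[(p_{11}-\lambda_1)T_{21}-L_{21}D_{21}\big]+\big[(p_{22}-\lambda_2)T_{32}-L_{32}D_{32}\big]+\big[\gamma'T_{13}-L_{13}D_{13}\big].
\end{align*}
By \eqref{eq:ABC} and $|D|\le T$, the first two brackets are nonnegative, and the third is at least $\gamma'(T_{13}-|D_{13}|)=2\gamma'\mu$ with $\mu=\min(P_{13},Q_{13})$. Moreover,
\begin{align*}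
\gamma&=m_G-\lambda_1-\lambda_2=p_{21}+(p_{11}-\lambda_1)+(p_{22}-\lambda_2)\ge p_{21},\\
\gamma'&=m_C-m_G+\lambda_1+\lambda_2-2\varepsilon=p_{12}+(\lambda_1-\varepsilon)+(\lambda_2-\varepsilon)\ge p_{12},
\end{align*}
so that
\begin{equation}\label{eq:rankone}
\gamma\gamma'\ge p_{12}p_{21}=p_{11}p_{22}\ge\lambda_1\lambda_2\ge\varepsilon^2.
\end{equation}
Hence $2\gamma P_{31}+2\gamma'\mu\ge4\sqrt{\gamma\gamma'P_{31}\mu}\ge4\varepsilon\sqrt{P_{31}\mu}$, and with $\lambda_1,\lambda_2\ge\varepsilon$ we obtain
\[
f\ge2\varepsilon\big[P_{12}+P_{23}+P_{13}+Q_{13}+P_{31}-Q_{31}+2\sqrt{P_{31}\mu}\,\big]\ge0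
\]
by Proposition~\ref{prop:key}.
\end{proof}

The chain \eqref{eq:rankone} is the only step in the proof of Proposition~\ref{prop:M} that uses $p_{11}p_{22}=p_{12}p_{21}$.

\section{Proof of the key inequality}\label{sec:key}

It suffices to prove Proposition~\ref{prop:key}, for all $V$, with $P_{13}$ in place of the minimum. Indeed, the sign change (S1) with $s=v_2=(1,-1,-1)$ and $s'=v_3=(-1,1,-1)$ has $s_1s'_2=s_2s'_3=s_3s'_1=1$ and $s_1s'_3=-1$; it fixes $P_{12},P_{23},P_{31},Q_{31}$ and exchanges $P_{13}$ with $Q_{13}$.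

\subsection{The CS decomposition}

The numbers $P_{31}=\Delta_{14,12}$ and $Q_{31}=\Delta_{14,34}$ are squared determinants of two blocks of $V$, if the rows are grouped as $(1,4\,|\,2,3)$ and the columns as $(1,2\,|\,3,4)$. The other four minors take one row from each group and one column from each group. This suggests a normal form adapted to the block structure. The CS decomposition \cite[Theorem~2.7.1]{HJ} writes a unitary $4\times4$ matrix, here $V$ with its rows in the order $1,4,2,3$, in $2\times2$ blocks as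
\[
\begin{pmatrix}U_1\Gamma U_3&U_1\Sigma U_4\\-U_2\Sigma U_3&U_2\Gamma U_4\end{pmatrix},\qquad\Gamma=\operatorname{diag}(\cos\theta_1,\cos\theta_2),\quad\Sigma=\operatorname{diag}(\sin\theta_1,\sin\theta_2),
\]
with $U_i$ unitary $2\times2$ matrices and $\theta_i\in[0,\pi/2]$. Put
\[
\xi=\cos\theta_1\cos\theta_2,\qquad\eta=\sin\theta_1\sin\theta_2,\qquad\zeta=1-\xi-\eta=1-\cos(\theta_1-\theta_2).
\]
Then $\xi,\eta,\zeta\ge0$, $P_{31}=\xi^2$ and $Q_{31}=\eta^2$.

Let $\langle x,y\rangle=x^*y$, and let $\epsilon_1,\epsilon_2$ be the standard basis of $\mathbb C^2$. Attach unit vectors of $\mathbb C^2$ to the rows and columns that occur: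
\begin{gather*}
\text{row }1:\ x=U_1^*\epsilon_1;\qquad\text{rows }2,3:\ y=U_2^*\epsilon_1,\ y'=U_2^*\epsilon_2;\\
\text{columns }1,2:\ u=U_3\epsilon_1,\ u'=U_3\epsilon_2;\qquad\text{columns }3,4:\ z'=U_4\epsilon_1,\ z=U_4\epsilon_2.
\end{gather*}
The pairs $(y,y')$, $(u,u')$, $(z,z')$ are orthonormal bases. For rows $1,2$ and columns $1,4$,
\[
V_{11}V_{24}-V_{14}V_{21}=\langle x,\Gamma u\rangle\langle y,\Gamma z\rangle+\langle x,\Sigma z\rangle\langle y,\Sigma u\rangle=\langle x\otimes y,M(u\otimes z)\rangle,
\]
where $M=\Gamma\otimes\Gamma+(\Sigma\otimes\Sigma)W$ acts on $\mathbb C^2\otimes\mathbb C^2$ and $W(c\otimes d)=d\otimes c$ is the swap. The same formula holds with row $3$ and $y'$ in place of row $2$ and $y$, with column $2$ and $u'$ in place of column $1$ and $u$, and with column $3$ and $z'$ in place of column $4$ and $z$. For $k\ne l$ the operator $M$ sends $\epsilon_k\otimes\epsilon_l$ to $\xi\,\epsilon_k\otimes\epsilon_l+\eta\,\epsilon_l\otimes\epsilon_k$, and it fixes $\epsilon_k\otimes\epsilon_k$. Since $1=\xi+\eta+\zeta$,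
\[
M=\xi\mathbf 1+\eta W+\zeta Z,\qquad Z=\pi_1\otimes\pi_1+\pi_2\otimes\pi_2,
\]
where $\pi_k=\epsilon_k\epsilon_k^*$. For an operator $N$ on $\mathbb C^2\otimes\mathbb C^2$ let $\Phi(N)\in\mathbb C^4$ have the components
\begin{align*}
\Phi_1(N)&=\langle x\otimes y,N(u\otimes z)\rangle,&\Phi_2(N)&=\langle x\otimes y',N(u\otimes z)\rangle,\\
\Phi_3(N)&=\langle x\otimes y,N(u\otimes z')\rangle,&\Phi_4(N)&=\langle x\otimes y,N(u'\otimes z')\rangle.
\end{align*}
The squared moduli of the components of $\Phi(M)$ are $\Delta_{12,14}=P_{13}$, $\Delta_{13,14}=P_{23}$, $\Delta_{12,13}=P_{12}$ and $\Delta_{12,23}=Q_{13}$. We must show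
\begin{equation}\label{eq:goal}
\xi^2+\|\Phi(M)\|^2+2\xi|\Phi_1(M)|-\eta^2\ge0.
\end{equation}

\subsection{Expansion around the swap}

Since $\langle c\otimes d,W(c'\otimes d')\rangle=\langle c,d'\rangle\langle d,c'\rangle$,
\[
\Phi(W)=\big(\langle x,z\rangle\langle y,u\rangle,\ \langle x,z\rangle\langle y',u\rangle,\ \langle x,z'\rangle\langle y,u\rangle,\ \langle x,z'\rangle\langle y,u'\rangle\big).
\]
The first two components contribute $|\langle x,z\rangle|^2$ to the squared norm and the last two contribute $|\langle x,z'\rangle|^2$, so $\|\Phi(W)\|=1$. Thus \eqref{eq:goal} is an equality when $\eta=1$, whatever the vectors are, and in general the term $\eta W$ of $M$ cancels $-\eta^2$ exactly. What remains is to control the cross terms of $W$ with $\mathbf 1$ and $Z$.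

For a unit vector $c$ let $\pi_c=cc^*$. For $N=N_1\otimes N_2$, summing over the basis $(y,y')$ in the first two components and over the basis $(u,u')$ in the last two gives
\begin{align*}
\langle\Phi(W),\Phi(N_1\otimes N_2)\rangle&=\langle z,x\rangle\langle x,N_1u\rangle\langle u,N_2z\rangle+\langle z',x\rangle\langle x,N_1y\rangle\langle y,N_2z'\rangle\\
&=\operatorname{tr}(\pi_z\pi_xN_1\pi_uN_2)+\operatorname{tr}(\pi_{z'}\pi_xN_1\pi_yN_2).
\end{align*}
Define the real-linear function $F(R,R')=\operatorname{Re}\big[\operatorname{tr}(\pi_z\pi_xR)+\operatorname{tr}(\pi_{z'}\pi_xR')\big]$ of two $2\times2$ matrices, and let $\widehat R=\pi_1R\pi_1+\pi_2R\pi_2$ be the diagonal part of $R$. Then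
\begin{equation}\label{eq:cross}
\operatorname{Re}\langle\Phi(W),\Phi(\mathbf 1)\rangle=F(\pi_u,\pi_y),\qquad\operatorname{Re}\langle\Phi(W),\Phi(Z)\rangle=F(\widehat{\pi_u},\widehat{\pi_y}).
\end{equation}

\begin{lemma}\label{lem:F}
Let $\pi$ be a rank-one orthogonal projection on $\mathbb C^2$. Then
\begin{itemize}
\item[(a)] $F(\pi,\pi)\ge0$;
\item[(b)] $F(\pi,\mathbf 1-\pi)\ge0$;
\item[(c)] $F(\widehat{\pi_u},\widehat{\pi_y})\ge0$;
\item[(d)] $F(\pi_u,\pi_y)\ge-|\Phi_1(W)|$.
\end{itemize}
\end{lemma}

\begin{proof}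
(a) Since $\pi_z+\pi_{z'}=\mathbf 1$, we have $F(\pi,\pi)=\operatorname{tr}(\pi_x\pi)=\|\pi x\|^2$.

(b) Substituting $\pi_{z'}=\mathbf 1-\pi_z$ gives $F(\pi,\mathbf 1-\pi)=1-\operatorname{tr}(\pi_x\pi)-\operatorname{tr}(\pi_x\pi_z)+2\operatorname{Re}\operatorname{tr}(\pi_z\pi_x\pi)$. On the other hand, $(\mathbf 1-\pi-\pi_z)^2=\mathbf 1-\pi-\pi_z+\pi\pi_z+\pi_z\pi$, and $\operatorname{tr}(\pi_x\pi\pi_z)=\operatorname{tr}(\pi_z\pi_x\pi)$ is the complex conjugate of $\operatorname{tr}(\pi_x\pi_z\pi)$. So $F(\pi,\mathbf 1-\pi)=\operatorname{tr}\big(\pi_x(\mathbf 1-\pi-\pi_z)^2\big)=\|(\mathbf 1-\pi-\pi_z)x\|^2$.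

(c) We have $\widehat{\pi_u}=\operatorname{diag}(r,1-r)$ and $\widehat{\pi_y}=\operatorname{diag}(r',1-r')$ with $r,r'\in[0,1]$. The function $F$ is affine in $(r,r')$, and at the four corners of $[0,1]^2$ it is nonnegative by (a) if $r=r'$ and by (b) if $r\ne r'$.

(d) The Hermitian matrix $K=\pi_u+\pi_y-\mathbf 1$ has trace $0$ and $\operatorname{tr}K^2=2\operatorname{tr}(\pi_u\pi_y)=2|\langle y,u\rangle|^2$, so its eigenvalues are $\pm|\langle y,u\rangle|$. Since $\pi_u=(\mathbf 1-\pi_y)+K$, part (b) for the projection $\mathbf 1-\pi_y$ gives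
\[
F(\pi_u,\pi_y)=F(\mathbf 1-\pi_y,\pi_y)+\operatorname{Re}\big(\langle z,x\rangle\langle x,Kz\rangle\big)\ge-|\langle x,z\rangle|\,|\langle y,u\rangle|.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Write $M=N+\eta W$ with $N=\xi\mathbf 1+\zeta Z$. By \eqref{eq:cross},
\[
\|\Phi(M)\|^2=\|\Phi(N)\|^2+2\eta\big[\xi F(\pi_u,\pi_y)+\zeta F(\widehat{\pi_u},\widehat{\pi_y})\big]+\eta^2.
\]
The cross term $F(\pi_u,\pi_y)$ is only bounded below by $-|\Phi_1(W)|$, and the term $2\xi|\Phi_1(M)|$ is there to pay for this: $|\Phi_1(M)|\ge\eta|\Phi_1(W)|-|\Phi_1(N)|$. The loss $2\xi|\Phi_1(N)|$ is absorbed by $\xi^2$ and $\|\Phi(N)\|^2\ge|\Phi_1(N)|^2$. The left side of \eqref{eq:goal} is therefore at least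
\[
\big(\xi-|\Phi_1(N)|\big)^2+2\xi\eta\big[F(\pi_u,\pi_y)+|\Phi_1(W)|\big]+2\eta\zeta F(\widehat{\pi_u},\widehat{\pi_y}),
\]
which is nonnegative by Lemma~\ref{lem:F}(c) and (d).
\end{proof}

\section{Irreducible functionals}\label{sec:irr}

\subsection{Reduction, and proof of Proposition~\ref{prop:M}}

A general admissible $f$ lies in neither class of Section~\ref{sec:two}. But we know $16$ members of the family's linear part that are nonnegative on the unitary group, the functions $|V_{ij}|^2$, and it is enough to treat what is left of $f$ after subtracting as much of them as admissibility allows. The remainder vanishes at many permutation matrices, and these equalities determine its shape.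

\begin{definition}
For admissible $f$ let $Z(f)=\{\sigma\in S_4:f(\Pi_\sigma)=0\}$. We call $f$ \emph{irreducible} if for every $(i,j)\in[4]^2$ there is $\sigma\in Z(f)$ with $\sigma(i)=j$.
\end{definition}

The maps (S1)--(S3) permute the $16$ sets $\{\Pi_\sigma:\sigma(i)=j\}$, because they permute the positions of the entries of $V$; so they preserve irreducibility.

\begin{lemma}\label{lem:reduce}
For every admissible $f=f_{p,\kappa,L}$ there is an irreducible admissible $f'=f_{p,\kappa',L'}$, with the same $p$, such that $f\ge f'$ on the unitary group.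
\end{lemma}

\begin{proof}
For $\nu\in\mathbb R_{\ge0}^{16}$ let $f_\nu=f-\sum\nu_{ij}|V_{ij}|^2$. By Lemma~\ref{lem:entries}, $f_\nu$ has the form $f_{p,\kappa',L'}$, and $f\ge f_\nu$. The set of $\nu$ with $f_\nu$ admissible contains $0$ and is closed. It is bounded, since summing $f_\nu(\Pi_\sigma)\ge0$ over $\sigma$ gives $6\sum\nu_{ij}\le\sum_\sigma f(\Pi_\sigma)$. Choose $\nu$ in it with $\sum\nu_{ij}$ maximal. If $f_\nu(\Pi_\sigma)>0$ for all $\sigma$ with $\sigma(i)=j$, then $\nu_{ij}$ could be increased, since $|V_{ij}|^2$ vanishes at the other $\Pi_\sigma$. So $f'=f_\nu$ is irreducible.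
\end{proof}

\begin{proposition}\label{prop:dich}
If $f$ is admissible and irreducible, then $\mathcal K\subseteq Z(f)$ or $f$ satisfies the $\ell_1$ bounds.
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:M} from Proposition~\ref{prop:dich}]
By Lemma~\ref{lem:reduce} we may assume that $f$ is irreducible. If $f$ satisfies the $\ell_1$ bounds, use Lemma~\ref{lem:l1}. If $\mathcal K\subseteq Z(f)$, then $\kappa=\sum_ks_kL_{kk}$ for all $s\in\mathcal T$. Summing over $\mathcal T$ gives $\kappa=0$, and since $\mathcal T$ spans $\mathbb R^3$, all $L_{kk}$ vanish. Use Lemma~\ref{lem:zero}.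
\end{proof}

The proof of Proposition~\ref{prop:dich} uses only \eqref{eq:order}--\eqref{eq:entry} and the symmetries. One symmetry deserves a name. For $s\in\mathcal T$ the function $V\mapsto f(V\Pi_{\sigma_s})$ is $f_{p,\kappa,Ls}$; it is admissible and irreducible, and its value at the identity matrix is $f(\Pi_{\sigma_s})=\kappa-\sum_ks_kL_{kk}$. So whatever is proved under the hypothesis
\begin{equation}\label{eq:hyp}
f\text{ is admissible and irreducible, and }\mathrm{id}\notin Z(f),\text{ that is, }E^{+++}<m_E,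
\end{equation}
applies to $Ls$ whenever $\sigma_s\notin Z(f)$. We call this a \emph{change of base to $s$}. Conjugation, transposition and reversal preserve \eqref{eq:hyp}, since they preserve the trace of $L$.

\subsection{Zeros with a fixed point}

Under \eqref{eq:hyp}, every $i\in[4]$ is fixed by some $\sigma\in Z(f)$ other than the identity. By Lemma~\ref{lem:perm}, for each $g$ there is exactly one $\sigma$ with this $g$ and $\sigma(i)=i$, and its signs are $v_i(k)v_i(g(k))$. The product of two different coordinates of $v_i$ is the third one. In the order of the table of transversals the signs are therefore $(1,1,1)$ for $E$, $(1,v_i(1),v_i(1))$ for $A$, $(1,v_i(3),v_i(3))$ for $B$, $(1,v_i(2),v_i(2))$ for $C$, and $(v_i(3),v_i(1),v_i(2))$ for $G$ and $H$: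
\begin{center}
\begin{tabular}{c|cccc}
$i$ & $A$ & $B$ & $C$ & $G,H$\\ \hline
$1$ & $+++$ & $+++$ & $+++$ & $+++$\\
$2$ & $+++$ & $+--$ & $+--$ & $-+-$\\
$3$ & $+--$ & $+--$ & $+++$ & $--+$\\
$4$ & $+--$ & $+++$ & $+--$ & $+--$
\end{tabular}
\end{center}
For $R\in\{A,B,C,G,H\}$ let $N_R$ be the set of $i$ such that $R^s=m_R$ for the signs $s$ in row $i$. Then \eqref{eq:hyp} gives
\begin{equation}\label{eq:cover}
N_A\cup N_B\cup N_C\cup N_G\cup N_H=[4].
\end{equation}
The symmetries act on these sets as follows. Conjugation by $s$ replaces $v_i(k)v_i(g(k))$ by $(sv_i)(k)(sv_i)(g(k))$, so it relabels the indices in all five sets by $v_i\mapsto sv_i$; this action on $[4]$ is transitive. Transposition fixes $N_A,N_B,N_C$ and exchanges $N_G,N_H$. Reversal exchanges the conditions $N_A\neq\emptyset$ and $N_B\ne\emptyset$ and preserves the condition $N_C\ne\emptyset$.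

\begin{lemma}\label{lem:fixed}
Assume \eqref{eq:hyp}. After a conjugation, $A^{+--}=m_A$, $B^{+--}=m_B$, and $G^{+++}=m_G$ or $H^{+++}=m_H$.
\end{lemma}

\begin{proof}
\emph{Shape of the sets.} If $A^{+++}=A^{+--}=m_A$, then $L_{11}=m_A>m_E$, against \eqref{eq:entry}. The same argument applies to $B$ with $L_{33}$ and to $C$ with $L_{22}$, as these entries also lie in $E$. Hence
\[
N_A\in\{\emptyset,\{1,2\},\{3,4\}\},\quad N_B\in\{\emptyset,\{1,4\},\{2,3\}\},\quad N_C\in\{\emptyset,\{1,3\},\{2,4\}\}.
\]
If $i\ne j$ lie in $N_G$, their sign vectors agree in exactly one place, and averaging shows that the entry in that place is $\pm m_G$. This entry is not $L_{12}\in B$ or $L_{23}\in A$, because $m_A,m_B<m_G$; so it is $L_{31}$, and the third signs agree. Thus $N_G\subseteq\{1,3\}$ or $N_G\subseteq\{2,4\}$; moreover $L_{31}=m_G$ if $N_G=\{1,3\}$ and $L_{31}=-m_G$ if $N_G=\{2,4\}$. By transposition the same holds for $N_H$ with $L_{13}$ and $m_H$.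

We now exclude all ways to satisfy \eqref{eq:cover} but one. Most exclusions add three equalities and regroup the sum into three other signed transversals.

\emph{Case 1: $N_C\ne\emptyset$ and $N_A\cup N_B\neq\emptyset$.} By reversal let $N_A\ne\emptyset$, and by conjugation let $1$ be the common element of $N_A$ and $N_C$, so $N_A=\{1,2\}$, $N_C=\{1,3\}$ and $4\in N_B\cup N_G\cup N_H$. If $4\in N_B$, then
\[
A^{+++}+B^{+++}+C^{+++}=\textstyle\sum_{k,l}L_{kl}=E^{+++}+G^{+++}+H^{+++}
\]
gives $m_A+m_B+m_C<m_E+m_G+m_H$, against \eqref{eq:balance}. Otherwise, by transposition, let $4\in N_G$. Then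
\[
A^{+++}+C^{+++}+G^{+--}=L_{11}+L_{22}+L_{12}+L_{13}+L_{32}=E^{+++}+H^{+++}+B^{-+-}
\]
gives $m_A+m_C+m_G<m_E+m_H+m_B$. Adding \eqref{eq:balance} yields $m_G<m_B$, against \eqref{eq:order}.

\emph{Case 2: $N_C\ne\emptyset$ and $N_A=N_B=\emptyset$.} By conjugation let $N_C=\{1,3\}$, so $C^{+++}=m_C$ and $\{2,4\}\subseteq N_G\cup N_H$. By transposition let $2\in N_G$. If $4\in N_G$, then $L_{31}=-m_G$ and $L_{22}+L_{13}=m_C+m_G>m_H+m_E$, against $|L_{22}|\le m_E$ and $|L_{13}|\le m_H$. If $4\in N_H$, then
\[
C^{+++}+G^{-+-}+H^{+--}=L_{22}-L_{12}+L_{21}+L_{23}-L_{32}=E^{+++}+A^{-+-}+B^{--+}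
\]
gives $m_C+m_G+m_H\le m_E+m_A+m_B$, against \eqref{eq:order} term by term.

\emph{Case 3: $N_C=\emptyset$ and exactly one of $N_A,N_B$ is nonempty.} By reversal and conjugation let $N_A=\{1,2\}$, $N_B=\emptyset$. Then $3$ and $4$ lie in $N_G\cup N_H$, and not in the same one of the two sets. By transposition let $3\in N_G$, $4\in N_H$. Then
\[
A^{+++}+G^{--+}+H^{+--}=L_{11}-L_{12}+L_{21}-L_{13}+L_{31}=E^{+++}+B^{--+}+C^{--+}
\]
gives $m_A+m_G+m_H\le m_E+m_B+m_C$. With \eqref{eq:balance} this yields $m_A\le m_E$, against \eqref{eq:order}.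

\emph{Case 4: $N_A=N_B=N_C=\emptyset$.} By transposition let $N_G=\{1,3\}$, $N_H=\{2,4\}$, so $L_{31}=m_G$ and $L_{13}=-m_H$. Then $C^{--+}\le m_C$ gives $L_{22}\ge m_G+m_H-m_C=m_A+m_B-m_E>m_E$, against \eqref{eq:entry}.

What remains is $N_C=\emptyset$ with $N_A,N_B\ne\emptyset$. Then $N_A$ and $N_B$ have one common element, so exactly one index lies outside $N_A\cup N_B$. Conjugate so that it is $1$. Then $N_A=\{3,4\}$, $N_B=\{2,3\}$ and $1\in N_G\cup N_H$, which is the claim.
\end{proof}

\subsection{Changes of base}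

Lemma~\ref{lem:fixed} used irreducibility only at the positions $(i,i)$. The positions $(i,\sigma_s(i))$ are brought in by changing the base.

\begin{lemma}\label{lem:normal}
Assume \eqref{eq:hyp}. Then $L_{11}+L_{33}=0$, and some conjugate $M=rLr$, $r\in\mathcal T$, satisfies one of
\begin{align}
M_{23}&=M_{11},&M_{12}&=M_{33},&M_{32}&=-m_A,&M_{21}&=-m_B,&M_{31}&=m_G;\label{eq:NG}\\
M_{32}&=M_{11},&M_{21}&=M_{33},&M_{23}&=-m_A,&M_{12}&=-m_B,&M_{13}&=m_H.\label{eq:NH}
\end{align}
\end{lemma}

\begin{proof}
We first show: \emph{under \eqref{eq:hyp}, $L_{11}+L_{33}\ge0$, and equality implies the second assertion.} Let $M$ be the conjugate given by Lemma~\ref{lem:fixed}, and form the signed sums from $M$. Suppose $G^{+++}=m_G$. The inequalities $A^{-+-}\le m_A=A^{+--}$, $B^{-+-}\le m_B=B^{+--}$ and $G^{--+}\le m_G=G^{+++}$ say that $M_{23}\le M_{11}$, $M_{12}\le M_{33}$ and $M_{12}+M_{23}\ge0$. Hence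
\[
L_{11}+L_{33}=M_{11}+M_{33}\ge M_{23}+M_{12}\ge0 .
\]
If the left side is $0$, then $M_{23}=M_{11}$, $M_{12}=M_{33}$, $M_{12}+M_{23}=0$, and the three equalities of Lemma~\ref{lem:fixed} reduce to the last three equations of \eqref{eq:NG}. If $H^{+++}=m_H$, transposition gives the same inequality and \eqref{eq:NH}.

Now let $s=v_3=(-1,1,-1)$, so $f(\Pi_{\sigma_s})=\kappa+L_{11}-L_{22}+L_{33}$. If this were $0$, then $L_{22}=\kappa+(L_{11}+L_{33})\ge\kappa$; since $|L_{22}|\le\kappa$, we would get $L_{22}=\kappa$, $L_{11}+L_{33}=0$ and $E^{+++}=m_E$, against \eqref{eq:hyp}. So we may change the base to $s$. The diagonal of $Ls$ is $(-L_{11},L_{22},-L_{33})$, and the first part gives $-L_{11}-L_{33}\ge0$.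
\end{proof}

\begin{lemma}\label{lem:final}
Assume \eqref{eq:hyp}. Then $f$ satisfies the $\ell_1$ bounds.
\end{lemma}

\begin{proof}
Conjugation and transposition affect neither the hypothesis nor the conclusion, so by Lemma~\ref{lem:normal} we may assume that $L$ itself satisfies \eqref{eq:NG}. Put $d=L_{11}=-L_{33}$, and let $s=v_2=(1,-1,-1)$ and $s'=v_4=(-1,-1,1)$.

\emph{Step 1: $d=0$.} If $\sigma_s\notin Z(f)$, Lemma~\ref{lem:normal} applies to $Ls$, whose diagonal is $(d,-L_{22},d)$, and gives $2d=0$. If $\sigma_{s'}\notin Z(f)$, it applies to $Ls'$, whose diagonal is $(-d,-L_{22},-d)$, and gives $-2d=0$. If both lie in $Z(f)$, then $\kappa-2d+L_{22}=0=\kappa+2d+L_{22}$. In all cases $d=0$, and \eqref{eq:NG} gives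
\[
L=\begin{pmatrix}0&0&L_{13}\\-m_B&L_{22}&0\\m_G&-m_A&0\end{pmatrix},
\]
where $m_A,m_B,m_G>m_E=\kappa\ge0$.

\emph{Step 2: $L_{22}=-\kappa$.} Suppose $\sigma_s\notin Z(f)$. Then some conjugate $M$ of $Ls$ satisfies \eqref{eq:NG} or \eqref{eq:NH}. The second is impossible, because $M_{23}=0\neq-m_A$. The product of the entries in the positions $(2,1),(3,1),(3,2)$ is invariant under conjugation, since each index occurs twice. For $Ls$ it is $(-m_B)(m_G)(m_A)<0$, while \eqref{eq:NG} requires $(-m_B)(m_G)(-m_A)>0$. So $\sigma_s\in Z(f)$, that is, $\kappa+L_{22}=0$.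

\emph{Step 3: the $\ell_1$ bounds.} The transversals $E=(0,-m_E,0)$, $A=(0,0,-m_A)$, $B=(0,0,-m_B)$ and $G=(0,0,m_G)$ satisfy them. For $C=(-m_E,L_{13},m_G)$ and $H=(-m_B,-m_A,L_{13})$ the bounds read $|L_{13}|\le m_C-m_E-m_G$ and $|L_{13}|\le m_H-m_A-m_B$, and by \eqref{eq:balance} these are the same condition. If $L_{13}\le0$, the product of the entries of $C$ is nonnegative, so $\|C\|_1=h(C)\le m_C$ by (h2). If $L_{13}\ge0$, the product of the entries of $H$ is nonnegative, so $\|H\|_1=h(H)\le m_H$. In either case both bounds hold.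
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:dich}]
If $\sigma_s\notin Z(f)$ for some $s\in\mathcal T$, change the base to $s$ and apply Lemma~\ref{lem:final} to $f_{p,\kappa,Ls}$. The transversals of $Ls$ and of $L$ have the same $\ell_1$ norms and the same bounds.
\end{proof}

This completes the proof of Proposition~\ref{prop:M}, hence of Theorem~\ref{thm:minors}, and with it of Theorems~\ref{thm:main} and~\ref{thm:circle}.

\begin{thebibliography}{9}

\bibitem{HJ}
Horn and Johnson, \emph{Matrix Analysis}, 2nd ed.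

\bibitem{LA}
\emph{Linear Algebra},
\texttt{https://estudogeral.sib.uc.pt/\allowbreak bitstream/\allowbreak 10316/\allowbreak 4662/\allowbreak 1/\allowbreak file496995e38a2649ffb25e7ff0ec47820c.pdf}

\end{thebibliography}
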